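\title{Uniqueness of minimal Blaschke products}

\begin{abstract}
Let $E$ be a compact subset of the unit disk. A finite Blaschke product of degree $n$ is minimal for $E$ if its maximum modulus on $E$ is as small as possible among Blaschke products of degree $n$. We prove that the minimal product is unique up to a unimodular factor whenever $E$ has at least $n$ points. The proof identifies the square of the minimum with a ratio $\lambda_{n+1}/\lambda_1$ of eigenvalues of a positive compact operator on $H^2$. The positive eigenvalues of this operator are simple, and its $k$-th eigenfunction has exactly $k-1$ zeros in the disk. The argument allows an upper semicontinuous weight, characterizes the minimizer by a first-order condition, shows that every local minimizer is global, and gives a duality formula for the minimum.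
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathbb D$ be the open unit disk and $\mathbb T$ the unit circle. A \emph{finite Blaschke product of degree $n\ge1$} is a function
\[
B(z)=e^{i\theta}\prod_{j=1}^{n}\frac{z-z_j}{1-\overline{z_j}z},\qquad z_1,\dots,z_n\in\mathbb D,\quad\theta\in\mathbb R .
\]
It is holomorphic in a neighborhood of $\overline{\mathbb D}$, has modulus $1$ on $\mathbb T$, and has $n$ zeros in $\mathbb D$ (zeros are always counted with multiplicity). We write $\mathcal B_n$ for the set of these functions and $\mathcal B_0$ for the set of unimodular constants. Let $E\subset\mathbb D$ be a nonempty compact set, $|E|$ its cardinality, and $\|B\|_E=\max_E|B|$. A product $B\in\mathcal B_n$ is \emph{minimal of degree $n$ for $E$} if $\|B\|_E\le\|C\|_E$ for all $C\in\mathcal B_n$.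

The number $|z-a|/|1-\bar az|$ is the pseudo-hyperbolic distance from $z$ to $a$, an increasing function of the hyperbolic distance that is invariant under the automorphisms of $\mathbb D$. Thus $|B(z)|$ is the product of the distances from $z$ to the zeros of $B$, and a minimal product places $n$ points so that the largest such product over $E$ is as small as possible. By a theorem of Walsh \cite{Walsh}, there is a minimal product whose zeros lie in the convex hull of $E$ with respect to the hyperbolic geometry of $\mathbb D$. Multiplying by $e^{i\alpha}$ does not change $\|B\|_E$. The conjecture that we settle, Conjecture~(A) of \cite{Preimages}, says that this is the only freedom as soon as $|E|\ge n$.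

Three observations explain the conjecture.

\emph{Small sets.} If $|E|\le n$, the minimum is $0$, and it is attained exactly by the products that vanish on $E$. For $|E|<n$ at least one zero remains arbitrary and uniqueness fails. For $|E|=n$ the zeros are exactly the points of $E$ and uniqueness holds. The substance of the problem is the case $|E|\ge n+1$, where the minimum is positive.

\emph{Degree one.} For $n=1$ one looks for the center of the smallest hyperbolic disk containing $E$. Suppose two different centers give the same minimal value $m<1$. After an automorphism of $\mathbb D$ they are $\pm s$ with $0<s<1$. Adding the inequalities $|z\mp s|^2\le m^2|1\mp sz|^2$ gives $|z|^2\le(m^2-s^2)/(1-m^2s^2)<m^2$ on $E$, so the center $0$ is strictly better, a contradiction.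

\emph{Polynomials.} If $E$ and the zeros are scaled by a small factor $\varepsilon$, then $\varepsilon^{-n}\prod(\varepsilon u-\varepsilon a_j)/(1-\varepsilon^2\overline{a_j}u)\to\prod(u-a_j)$, so in the limit the problem becomes that of minimizing $\|p\|_E$ over monic polynomials of degree $n$. There uniqueness comes from convexity. Let $p_1,p_2$ be minimal with norm $m>0$. Then $p=(p_1+p_2)/2$ is monic and minimal, and $p_1=p_2$ wherever $|p|=m$ on $E$. There are at least $n+1$ such points; otherwise a polynomial $s$ of degree $\le n-1$ agrees with $p$ at all of them, and $p-ts=(1-t)p+t(p-s)$ has norm less than $m$ for small $t>0$. So $p_1-p_2$, of degree $\le n-1$, vanishes identically.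

The last argument does not transfer. The average of two different Blaschke products is not unimodular on $\mathbb T$, so $\mathcal B_n$ is not convex, and relaxing to the unit ball of the bounded holomorphic functions lets in the function $0$. A different linear structure is needed, and we find it in the Hardy space.

\begin{theorem}\label{thm:main}
Let $n\ge1$ and let $E\subset\mathbb D$ be compact with $|E|\ge n$. If $B,C\in\mathcal B_n$ are both minimal Blaschke products of degree $n$ for $E$, then $C=e^{i\alpha}B$ for some $\alpha\in\mathbb R$.
\end{theorem}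

So the conjecture is true, and uniqueness holds among all minimal products, with no condition on the location of their zeros. Together with Walsh's theorem this shows that for $|E|\ge n$ every minimal product has its zeros in the hyperbolic convex hull of $E$. Also, if an automorphism $\varphi$ of $\mathbb D$ maps $E$ onto $E$, then $B\circ\varphi\in\mathcal B_n$ is minimal together with $B$, so the zeros of $B$ are permuted by $\varphi$.

The proof costs no more with a weight, and it yields more than uniqueness. Let $\omega:E\to[0,\infty)$ be upper semicontinuous, that is, $\{\omega\ge c\}$ is closed for every $c$. Such a function is Borel and attains its maximum on every nonempty compact set, and its product with a nonnegative continuous function is again upper semicontinuous. Put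
\[
\|B\|_{E,\omega}=\max_E\omega|B|,\qquad N=|\{a\in E:\omega(a)>0\}|\in\{0,1,\dots,\infty\}.
\]
For example, $\omega=|B_0|$ with $B_0$ a fixed Blaschke product corresponds to prescribing some of the zeros in advance. We call $B\in\mathcal B_n$ a \emph{minimizer} if it minimizes $\|\cdot\|_{E,\omega}$ over $\mathcal B_n$, and a \emph{local minimizer} if $\|B\|_{E,\omega}\le\|C\|_{E,\omega}$ for all $C\in\mathcal B_n$ that are sufficiently close to $B$ uniformly on $\overline{\mathbb D}$.

Two more notions enter the statement. First, for a polynomial $q$ of degree at most $n$ let $q^\dagger(z)=z^n\overline{q(1/\bar z)}$; if $q=\sum_{j=0}^nc_jz^j$, then $q^\dagger=\sum_{j=0}^n\overline{c_j}z^{n-j}$. Every $B\in\mathcal B_n$ has the form $B=e^{i\theta}p/p^\dagger$ with $p=\prod(z-z_j)$ monic and $p^\dagger=\prod(1-\overline{z_j}z)$ free of zeros in $\overline{\mathbb D}$. Let $\mathcal P_{n-1}$ be the space of polynomials of degree at most $n-1$. A probability measure $\mu$ with compact support in $\{z\in\mathbb D:B(z)\ne0\}$ is \emph{balanced for $B$} if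
\begin{equation}\label{eq:balance}
\int\frac qp\,d\mu=\int\overline{\Big(\frac{q^\dagger}{p^\dagger}\Big)}\,d\mu\qquad\text{for all }q\in\mathcal P_{n-1}.
\end{equation}

Second, let $\sigma$ be normalized Lebesgue measure on $\mathbb T$ and let $H^2$ be the Hardy space of the functions $f=\sum_{j\ge0}c_jz^j$ with $\|f\|^2=\sum|c_j|^2<\infty$, identified with their boundary values, so that $\langle f,h\rangle=\int_{\mathbb T}f\bar h\,d\sigma$. For a finite positive Borel measure $\nu\ne0$ with compact support in $\mathbb D$, let $A_\nu$ be the operator on $H^2$ given by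
\begin{equation}\label{eq:A}
(A_\nu f)(z)=\int\frac{f(a)}{1-\bar az}\,d\nu(a),\qquad\text{equivalently}\qquad\langle A_\nu f,h\rangle=\int f\bar h\,d\nu .
\end{equation}
It is positive and compact (Section~\ref{sec:operator}). Its eigenvalues, listed with multiplicity and continued by $0$ beyond the rank, are $\lambda_1(\nu)\ge\lambda_2(\nu)\ge\dots\ge0$. For the zero measure we set $\lambda_j(0)=0$. The quadratic form $\langle A_\nu f,f\rangle=\int|f|^2d\nu$ measures how much of a function of given $H^2$ norm is seen by $\nu$.

\begin{theorem}\label{thm:weighted}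
Let $n\ge1$, let $E\subset\mathbb D$ be nonempty and compact, and let $\omega:E\to[0,\infty)$ be upper semicontinuous.
\begin{enumerate}
\item A minimizer of $\|\cdot\|_{E,\omega}$ over $\mathcal B_n$ exists. It is unique up to a unimodular constant if and only if $N\ge n$. (For $\omega\equiv1$: if and only if $|E|\ge n$.)
\item Let $N\ge n+1$, $B=e^{i\theta}p/p^\dagger\in\mathcal B_n$, $m=\|B\|_{E,\omega}$ and $E_0=\{a\in E:\omega(a)|B(a)|=m\}$. The following are equivalent:
\begin{enumerate}
\item[(a)] $B$ is a minimizer;
\item[(b)] $B$ is a local minimizer;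
\item[(c)] there is a probability measure $\mu$ on $E_0$ satisfying \eqref{eq:balance}.
\end{enumerate}
Any such $\mu$ has at least $n+1$ points in its support, and one can be chosen with at most $2n+1$. Moreover, if \emph{(c)} holds, $0\le k\le n$, $C\in\mathcal B_k$ and $\|C\|_{E,\omega}\le m$, then $k=n$ and $C=e^{i\alpha}B$ for some $\alpha\in\mathbb R$.
\item If $N\ge n+1$, then
\[
\min_{B\in\mathcal B_n}\|B\|_{E,\omega}^2=\max_\nu\frac{\lambda_{n+1}(\omega^2\nu)}{\lambda_1(\nu)},
\]
the maximum being over the nonzero finite positive Borel measures $\nu$ on $E$. For $\omega\equiv1$ this reads $\min_{\mathcal B_n}\|B\|_E^2=\max_\nu\lambda_{n+1}(\nu)/\lambda_1(\nu)$.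
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} is contained in part~1 with $\omega\equiv1$, so we prove Theorem~\ref{thm:weighted}. A reader interested only in Theorem~\ref{thm:main} may take $\omega\equiv1$ throughout; then the two measures $\nu$ and $\omega^2\nu$ below coincide.

\section{Two cases by hand}\label{sec:examples}

\begin{example}[A circle]\label{ex:circle}
Let $E=\{|z|=r\}$ with $0<r<1$, and let $\sigma_r$ be the uniform probability measure on $E$. Take $C=e^{i\theta}p/p^\dagger\in\mathcal B_n$ with $p=\sum_{j=0}^nc_jz^j$, $c_n=1$, and put $M=\|C\|_E$ and $S=\sum|c_j|^2$. On $E$ we have $|p|^2\le M^2|p^\dagger|^2$. Integrating against $\sigma_r$, for which the monomials are orthogonal and $\int|z^j|^2d\sigma_r=r^{2j}$, gives the middle inequality in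
\[
r^{2n}S\le\sum_{j=0}^n|c_j|^2r^{2j}\le M^2\sum_{j=0}^n|c_j|^2r^{2(n-j)}\le M^2S .
\]
Hence $M\ge r^n$, and $M=r^n$ forces equality on the left, that is, $c_j=0$ for $j<n$. So $z^n$ is the only minimal product up to a unimodular factor.
\end{example}

In terms of \eqref{eq:A}, $A_{\sigma_r}z^j=r^{2j}z^j$, so $\lambda_j(\sigma_r)=r^{2(j-1)}$ with eigenfunction $z^{j-1}$. The numerator $v=p$ lies in the span of the first $n+1$ eigenfunctions, which gives the left inequality $\lambda_{n+1}\|v\|^2\le\langle A_{\sigma_r}v,v\rangle$. It factors as $v=Ch$ with $h=e^{-i\theta}p^\dagger$ and $\|v\|=\|h\|$, and the right inequality is $\langle A_{\sigma_r}h,h\rangle\le\lambda_1\|h\|^2$. The minimal product is the quotient of the $(n+1)$-st eigenfunction by the first. Here the first eigenfunction is the constant $1$; the next case shows that this is special.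

\begin{example}[Two points]\label{ex:two}
Let $n=1$, $E=\{r,-r\}$ with $0<r<1$, and $\nu=\frac{1-r^4}2(\delta_r+\delta_{-r})$. Then
\[
(A_\nu f)(z)=\frac{1-r^4}2\Big(\frac{f(r)}{1-rz}+\frac{f(-r)}{1+rz}\Big)
\]
has rank at most $2$. Let $g(z)=\sqrt{1-r^4}\,/(1-r^2z^2)$, so that $g(\pm r)=(1-r^4)^{-1/2}$. From $\frac1{1-rz}+\frac1{1+rz}=\frac2{1-r^2z^2}$ and $\frac1{1-rz}-\frac1{1+rz}=\frac{2rz}{1-r^2z^2}$ we get $A_\nu g=g$ and $A_\nu(zg)=r^2zg$. So $\lambda_1=1$ and $\lambda_2=r^2$. The functions $g$ (even) and $zg$ (odd) are orthogonal, and both have squared norm $(1-r^4)\sum_jr^{4j}=1$. For $C=(z-b)/(1-\bar bz)$ and $M=\|C\|_E$, take $v=(z-b)g$ and $h=(1-\bar bz)g$, so that $v=Ch$. Then $\langle A_\nu v,v\rangle=\int|C|^2|h|^2d\nu\le M^2\langle A_\nu h,h\rangle$, and we obtain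
\[
r^2(1+|b|^2)\le r^2+|b|^2\le M^2(1+|b|^2r^2)\le M^2(1+|b|^2).
\]
Hence $M\ge r$, with equality only for $b=0$. Again the minimal product $z$ is the quotient $zg/g$ of the second eigenfunction by the first.
\end{example}

In both cases the chain of inequalities uses two facts about a competitor $C$: multiplication by $C$ is an isometry of $H^2$ whose range has codimension $n$, and it shrinks functions on $E$ by the factor $\|C\|_E$. Both facts are linear, and they give a lower bound for $\|C\|_E$ from \emph{any} measure $\nu$ on $E$ (Section~\ref{sec:operator}). Three things that symmetry supplied above must be proved in general. The eigenvalues must be simple, so that equality determines $C$, and one must be able to recognize the place of a given eigenfunction in the list (Section~\ref{sec:zeros}). And there must be a measure for which the bound is attained; it comes from the first-order condition at a minimizer (Sections~\ref{sec:first} and~\ref{sec:eigen}).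

\section{The operator $A_\nu$ and a lower bound}\label{sec:operator}

We use the following standard facts about $H^2$. For $a\in\mathbb D$ let $K_a(z)=1/(1-\bar az)$ and let $P_a(\zeta)=(1-|a|^2)/|\zeta-a|^2$ be the Poisson kernel. For $f\in H^2$,
\begin{equation}\label{eq:H2}
f(a)=\langle f,K_a\rangle=\int_{\mathbb T}fP_a\,d\sigma,\qquad|f(a)|\le(1-|a|^2)^{-1/2}\|f\| .
\end{equation}
If $f\in H^2$ vanishes at the zeros of a polynomial $p$ that has all its zeros in $\mathbb D$, with at least the same multiplicities, then $f/p\in H^2$, because $f/p$ is holomorphic in $\mathbb D$ and $1/p$ is bounded near $\mathbb T$. Hence, for $C\in\mathcal B_k$, the subspace $CH^2$ consists of the $f\in H^2$ that vanish at the zeros of $C$, which are $k$ linear conditions; and $\|Ch\|=\|h\|$ because $|C|=1$ on $\mathbb T$.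

Let $\nu\ne0$ be supported in $\{|z|\le\rho\}$ with $0<\rho<1$. The two formulas in \eqref{eq:A} agree, since $A_\nu f=\int f(a)K_a\,d\nu(a)$ and $\langle K_a,h\rangle=\overline{h(a)}$. The second shows that $A_\nu$ is positive. The first shows that $A_\nu f$ is holomorphic in $|z|<1/\rho$ and, by \eqref{eq:H2}, that for $1<R<1/\rho$
\begin{equation}\label{eq:bound}
|(A_\nu f)(z)|\le\frac{\nu(\mathbb D)\,\|f\|}{(1-\rho^2)^{1/2}(1-\rho R)}\qquad(|z|\le R).
\end{equation}
By Montel's theorem the image of a bounded sequence has a subsequence converging uniformly on $\overline{\mathbb D}$, hence in $H^2$; so $A_\nu$ is compact. If $A_\nu f=\lambda f$ with $\lambda>0$, then $f=\lambda^{-1}A_\nu f$ is holomorphic in a neighborhood of $\overline{\mathbb D}$.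

The kernel of $A_\nu$ consists of the $f$ with $\int|f|^2d\nu=0$, that is, with $f=0$ on $\operatorname{supp}\nu$. If the support is infinite, it has an accumulation point in $\mathbb D$ and the kernel is trivial. If it has $s<\infty$ points, the $s$ point evaluations are independent by Lagrange interpolation and the kernel has codimension $s$. Therefore
\begin{equation}\label{eq:rank}
\lambda_j(\nu)>0\iff j\le|\operatorname{supp}\nu| .
\end{equation}

For a positive compact operator $A$ on $H^2$ with eigenvalues $\lambda_j(A)$ listed as above, the min--max principle says that $\lambda_j(A)$ is the minimum, over closed subspaces $L$ of codimension at most $j-1$, of $\sup\{\langle Av,v\rangle:v\in L,\|v\|=1\}$. It implies $|\lambda_j(A)-\lambda_j(A')|\le\|A-A'\|$.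

The chain of inequalities of Section~\ref{sec:examples} takes the following general form.

\begin{lemma}\label{lem:lower}
Let $\nu\ne0$ be a finite positive Borel measure on $E$, let $0\le k\le n$ and $C\in\mathcal B_k$. Then
\begin{equation}\label{eq:lower}
\lambda_{n+1}(\omega^2\nu)\le\|C\|_{E,\omega}^2\,\lambda_1(\nu).
\end{equation}
If equality holds and both sides are positive, there is $h\in H^2$, $h\ne0$, with
\[
A_\nu h=\lambda_1(\nu)h,\qquad A_{\omega^2\nu}(Ch)=\lambda_{n+1}(\omega^2\nu)\,Ch .
\]
\end{lemma}

\begin{proof}
Write $A=A_\nu$, $\lambda_1=\lambda_1(\nu)$, $\lambda_j'=\lambda_j(\omega^2\nu)$ and $M=\|C\|_{E,\omega}$. We may assume $\lambda'_{n+1}>0$. Let $\varphi_1,\dots,\varphi_{n+1}$ be orthonormal eigenfunctions of $A'=A_{\omega^2\nu}$ for $\lambda'_1,\dots,\lambda'_{n+1}$, and let $V$ be their span. Membership in $CH^2$ imposes $k\le n$ linear conditions on the $(n+1)$-dimensional space $V$, so there is $v=Ch\in V$ with $h\in H^2$ and $\|v\|=\|h\|>0$. With $v=\sum\alpha_j\varphi_j$ we have $\langle A'v,v\rangle=\sum\lambda'_j|\alpha_j|^2$, hence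
\[
\lambda'_{n+1}\|v\|^2\le\langle A'v,v\rangle=\int\omega^2|C|^2|h|^2\,d\nu\le M^2\langle Ah,h\rangle\le M^2\lambda_1\|h\|^2 .
\]
This is \eqref{eq:lower}. If equality holds in \eqref{eq:lower}, it holds at each step. The first step gives $\sum(\lambda'_j-\lambda'_{n+1})|\alpha_j|^2=0$, so $\alpha_j=0$ unless $\lambda_j'=\lambda'_{n+1}$, and $v$ is an eigenfunction for $\lambda'_{n+1}$. Since $M>0$, the last step gives $\langle(\lambda_1-A)h,h\rangle=0$; as $\lambda_1-A$ is a positive operator, $(\lambda_1-A)h=0$.
\end{proof}

\section{Eigenfunctions and their zeros}\label{sec:zeros}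

Throughout this section $\nu\ne0$ is a finite positive Borel measure with compact support in $\mathbb D$. All that follows rests on one identity for the boundary modulus of an eigenfunction.

\begin{lemma}\label{lem:boundary}
If $A_\nu f=\lambda f$ with $\lambda>0$ and $f\ne0$, then for all $\zeta\in\mathbb T$
\[
\lambda|f(\zeta)|^2=\int P_a(\zeta)\,|f(a)|^2\,d\nu(a)>0 .
\]
In particular, $f$ has no zeros on $\mathbb T$.
\end{lemma}

\begin{proof}
Let $Q(\zeta)$ be the integral; it is continuous on $\mathbb T$. For a polynomial $u$, test the eigenvalue equation against $uf\in H^2$ and use the Poisson formula \eqref{eq:H2} for $u$ together with Fubini's theorem: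
\[
\lambda\int_{\mathbb T}u|f|^2d\sigma=\langle uf,\lambda f\rangle=\langle uf,A_\nu f\rangle=\int u|f|^2\,d\nu=\int_{\mathbb T}uQ\,d\sigma .
\]
So the continuous function $\lambda|f|^2-Q$ on $\mathbb T$ integrates to $0$ against $\zeta^j$ for $j\ge0$. It is real, so by conjugation it also integrates to $0$ against $\bar\zeta^j$. All its Fourier coefficients vanish, and it is $0$. Finally $Q>0$, because $P_a>0$ and $\int|f|^2d\nu=\lambda\|f\|^2>0$.
\end{proof}

\begin{lemma}\label{lem:simple}
Every positive eigenvalue of $A_\nu$ is simple.
\end{lemma}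

\begin{proof}
If $f_1,f_2$ were independent eigenfunctions for the same $\lambda>0$, then $f_1(1)\ne0$ by Lemma~\ref{lem:boundary}, and $f_1(1)f_2-f_2(1)f_1$ would be a nonzero eigenfunction vanishing at $1\in\mathbb T$.
\end{proof}

The eigenvalue $0$ is a true exception: if $\nu$ has finite support, the kernel has infinite dimension.

We will meet eigenfunctions through their equation, without knowing their place in the list. The number of zeros determines it. For $\sigma_r$ the $k$-th eigenfunction $z^{k-1}$ has $k-1$ zeros. If $\nu$ is deformed into $\sigma_r$, eigenvalues cannot cross by Lemma~\ref{lem:simple}, and zeros cannot cross $\mathbb T$ by Lemma~\ref{lem:boundary}. The only danger is that $\lambda_k$ reaches $0$, and \eqref{eq:rank} excludes this along the straight segment from $\nu$ to $\sigma_r$.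

\begin{lemma}\label{lem:zeros}
If $\lambda_k(\nu)>0$, an eigenfunction for $\lambda_k(\nu)$ has exactly $k-1$ zeros in $\mathbb D$. Consequently, if $A_\nu f=\lambda f$ with $\lambda>0$, $f\ne0$, and $f$ has exactly $j$ zeros in $\mathbb D$, then $\lambda=\lambda_{j+1}(\nu)$.
\end{lemma}

\begin{proof}
Fix $r\in(0,1)$ and put $\nu_t=(1-t)\nu+t\sigma_r$ and $A_t=A_{\nu_t}=(1-t)A_\nu+tA_{\sigma_r}$ for $0\le t\le1$. All $\nu_t$ are supported in one disk $|z|\le\rho<1$ and have mass at most $\max(\nu(\mathbb D),1)$. Since $\|A_t-A_s\|=|t-s|\,\|A_\nu-A_{\sigma_r}\|$, the function $\lambda(t)=\lambda_k(\nu_t)$ is continuous. It is positive: at $t=0$ by hypothesis, and for $t>0$ by \eqref{eq:rank}, because $\operatorname{supp}\nu_t$ contains a circle. So $\lambda(t)\ge\lambda_*>0$ on $[0,1]$.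

Let $f_t$ be an eigenfunction of $A_t$ for $\lambda(t)$ with $\|f_t\|=1$, and let $Z(t)$ be its number of zeros in $\mathbb D$. It is finite because $f_t$ is holomorphic near $\overline{\mathbb D}$, and it does not depend on the choice of $f_t$ by Lemma~\ref{lem:simple}. We claim that $Z$ is locally constant. Otherwise there are $t_j\to t_0$ with $Z(t_j)\ne Z(t_0)$ for all $j$. By \eqref{eq:bound}, the functions $f_t=\lambda(t)^{-1}A_tf_t$ are uniformly bounded on a disk $|z|\le R$ with $R>1$. By Montel's theorem we may pass to a subsequence with $f_{t_j}\to f$ uniformly on $\overline{\mathbb D}$, hence in $H^2$. Then $\|f\|=1$, and the limit of $A_{t_j}f_{t_j}=\lambda(t_j)f_{t_j}$ is $A_{t_0}f=\lambda(t_0)f$. So $f$ has $Z(t_0)$ zeros in $\mathbb D$, and $\min_{\mathbb T}|f|>0$ by Lemma~\ref{lem:boundary}. For large $j$ we have $|f_{t_j}-f|<|f|$ on $\mathbb T$, and Rouch\'e's theorem gives $Z(t_j)=Z(t_0)$, a contradiction.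

Hence $Z(0)=Z(1)$, and $Z(1)=k-1$ because the $k$-th eigenfunction of $A_{\sigma_r}$ is $z^{k-1}$. For the last statement, $\lambda=\lambda_k(\nu)$ for some $k$, and then $j=k-1$.
\end{proof}

\section{The first-order condition}\label{sec:first}

We now perturb a local minimizer $B=e^{i\theta}p/p^\dagger$. The coefficients of $p$ are better coordinates than the zeros, since they remain smooth where zeros coincide; so we replace $p$ by $p+tq$ with $q\in\mathcal P_{n-1}$ and $t$ real. If some direction $q$ decreased $|B|$ at all points where the maximum is attained, the maximum would decrease. By convex separation, the absence of such a direction produces a measure on these points.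

\begin{lemma}\label{lem:first}
Let $B=e^{i\theta}p/p^\dagger\in\mathcal B_n$ be a local minimizer with $m=\|B\|_{E,\omega}>0$, and let $E_0=\{a\in E:\omega(a)|B(a)|=m\}$. Then there is a probability measure $\mu$ on $E_0$, supported on at most $2n+1$ points, that is balanced for $B$.
\end{lemma}

\begin{proof}
The set $E_0=\{\omega|B|\ge m\}$ is nonempty and compact by upper semicontinuity, and $p\ne0$ on $E_0$ because $m>0$. Let $q\in\mathcal P_{n-1}$. For small real $t$ we have $|tq|<|p|$ on $\mathbb T$, so the monic polynomial $p+tq$ has all its zeros in $\mathbb D$ by Rouch\'e's theorem. As $(p+tq)^\dagger=p^\dagger+tq^\dagger$ for real $t$,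
\[
B_t=e^{i\theta}\,\frac{p+tq}{p^\dagger+tq^\dagger}\in\mathcal B_n ,
\]
and $B_t\to B$ uniformly on $\overline{\mathbb D}$ as $t\to0$, since $p^\dagger$ has no zeros there. Where $p+tq\ne0$,
\[
D(t,a):=\frac{d}{dt}\log|B_t(a)|=\operatorname{Re}\Big(\frac{q(a)}{p(a)+tq(a)}-\frac{q^\dagger(a)}{p^\dagger(a)+tq^\dagger(a)}\Big).
\]
Put $\ell_a(q)=D(0,a)=\operatorname{Re}\big(q(a)/p(a)-q^\dagger(a)/p^\dagger(a)\big)$. Each $\ell_a$ is a real-linear functional on $\mathcal P_{n-1}$, a real vector space of dimension $2n$, and $a\mapsto\ell_a$ is continuous on $\{p\ne0\}$. So $L=\{\ell_a:a\in E_0\}$ is a compact subset of the $2n$-dimensional dual space, and its convex hull is compact.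

Suppose that $0$ is not in the convex hull of $L$. Separating by a hyperplane, we find $q\in\mathcal P_{n-1}$ and $c>0$ with $\ell_a(q)\le-3c$ for all $a\in E_0$. Let $\delta=\frac12\min_{E_0}|p|>0$ and
\[
O=\{a\in E:|p(a)|>\delta,\ \ell_a(q)<-2c\},
\]
a relatively open subset of $E$ containing $E_0$. As $t\to0$, $D(t,a)\to\ell_a(q)$ uniformly on $\{a\in E:|p(a)|\ge\delta\}$, so there is $t_0>0$ with $D(t,a)\le-c$ for $a\in O$ and $0\le t\le t_0$. Integrating in $t$ gives $\omega|B_t|\le e^{-ct}\omega|B|\le e^{-ct}m$ on $O$. If the compact set $E\setminus O$ is not empty, the upper semicontinuous function $\omega|B|$ attains on it a maximum $m'$, and $m'<m$ because $E\setminus O$ is disjoint from $E_0$. There $\omega|B_t|\le m'+(\max_E\omega)\|B_t-B\|_E$, a bound that is less than $m$ for small $t$. So $\|B_t\|_{E,\omega}<m$ for all small $t>0$, which contradicts local minimality.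

Thus $0$ lies in the convex hull of $L$. By Carath\'eodory's theorem, a point in the convex hull of a subset of $\mathbb R^d$ is a convex combination of at most $d+1$ of its points. So there is a probability measure $\mu$ on $E_0$ with at most $2n+1$ atoms and $\int\ell_a(q)\,d\mu(a)=0$ for all $q$. A number and its conjugate have the same real part, so this says $\operatorname{Re}X(q)=0$, where $X(q)$ is the left side of \eqref{eq:balance} minus the right side. The map $q\mapsto q^\dagger$ is conjugate linear, so $q\mapsto\overline{q^\dagger(a)}$ and $X$ are complex linear. Hence $\operatorname{Im}X(q)=-\operatorname{Re}X(iq)=0$ as well.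
\end{proof}

\begin{example}\label{ex:degree-one}
Let $n=1$, $\omega\equiv1$, $B=z$. Then $p=z$, $p^\dagger=1$, and for $q=c$ constant $q^\dagger=\bar cz$, so \eqref{eq:balance} reads $\int a^{-1}d\mu=\int\bar a\,d\mu$. On $E_0$ we have $a^{-1}=\bar a/m^2$ with $m<1$, so the condition is $\int a\,d\mu=0$: the center of the disk $|z|\le m$ lies in the convex hull of the points of $E$ on its boundary. For $E=\{\pm r\}$ the only balanced measure has $n+1=2$ atoms; for the vertices of an equilateral triangle centered at $0$ it is the uniform one, with $2n+1=3$ atoms. So for $n=1$ both bounds in Theorem~\ref{thm:weighted}(2) are attained.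
\end{example}

Condition \eqref{eq:balance} has a more transparent form. For a probability measure $\mu$ with compact support in $\mathbb D$ let
\[
P_\mu(\zeta)=\int P_a(\zeta)\,d\mu(a),\qquad\zeta\in\mathbb T,
\]
a continuous positive function. By \eqref{eq:H2} and Fubini's theorem,
\begin{equation}\label{eq:sweep}
\int f\,d\mu=\int_{\mathbb T}fP_\mu\,d\sigma\qquad(f\in H^2):
\end{equation}
functions in $H^2$ do not distinguish $\mu$ from the measure $P_\mu\sigma$ obtained by sweeping $\mu$ to the circle. Balance means that this persists when poles at the zeros of $B$ are allowed.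

\begin{lemma}\label{lem:sweep}
Let $B=e^{i\theta}p/p^\dagger\in\mathcal B_n$ and let $\mu$ be a probability measure with compact support in $\{z\in\mathbb D:B(z)\ne0\}$. Then $\mu$ is balanced for $B$ if and only if
\begin{equation}\label{eq:poles}
\int\frac fB\,d\mu=\int_{\mathbb T}\frac fB\,P_\mu\,d\sigma\qquad\text{for all }f\in H^2 .
\end{equation}
\end{lemma}

\begin{proof}
On $\mathbb T$ we have $q^\dagger=\zeta^n\bar q$ and $p^\dagger=\zeta^n\bar p$, so $q/p=\overline{q^\dagger/p^\dagger}$ there. The function $q^\dagger/p^\dagger$ is holomorphic on $\overline{\mathbb D}$, so \eqref{eq:sweep} applies to it, and since $P_\mu$ is real,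
\begin{equation}\label{eq:reflect}
\int_{\mathbb T}\frac qp\,P_\mu\,d\sigma=\overline{\int_{\mathbb T}\frac{q^\dagger}{p^\dagger}\,P_\mu\,d\sigma}=\int\overline{\Big(\frac{q^\dagger}{p^\dagger}\Big)}\,d\mu\qquad(q\in\mathcal P_{n-1}).
\end{equation}
Thus \eqref{eq:balance} says that $\mu$ and $P_\mu\sigma$ give the same integral to each $q/p$. If \eqref{eq:poles} holds, the choice $f=q/p^\dagger$, for which $f/B=e^{-i\theta}q/p$, gives this. Conversely, let $\mu$ be balanced and $f\in H^2$. By Hermite interpolation there is $q\in\mathcal P_{n-1}$ such that $fp^\dagger-q$ vanishes at the zeros of $p$ with at least their multiplicities. Then $f_1=(fp^\dagger-q)/p\in H^2$ and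
\[
e^{i\theta}\frac fB=\frac{fp^\dagger}p=f_1+\frac qp .
\]
The measures $\mu$ and $P_\mu\sigma$ agree on $f_1$ by \eqref{eq:sweep} and on $q/p$ by \eqref{eq:balance} and \eqref{eq:reflect}.
\end{proof}

\section{From a balanced measure to two eigenfunctions}\label{sec:eigen}

We want a measure $\nu$ on $E_0$ for which \eqref{eq:lower} is an equality with $C=B$. Normalize $\lambda_1(\nu)=1$ and let $g$ be a first eigenfunction of norm $1$. By Lemma~\ref{lem:zeros}, $g$ has no zeros in $\mathbb D$, and $\mu=|g|^2\nu$ is a probability measure because $\int|g|^2d\nu=\|g\|^2$. Lemma~\ref{lem:boundary} says that $|g|^2=P_\mu$ on $\mathbb T$. This suggests reversing the order: start from $\mu$, let $g$ be the zero-free function with this boundary modulus, and define $\nu=|g|^{-2}\mu$.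

Recall the construction. For a continuous positive function $\phi$ on $\mathbb T$, the \emph{outer function}
\[
g(z)=\exp\Big(\frac12\int_{\mathbb T}\frac{\zeta+z}{\zeta-z}\log\phi(\zeta)\,d\sigma(\zeta)\Big)
\]
is holomorphic in $\mathbb D$. The real part of $(\zeta+z)/(\zeta-z)$ is $P_z(\zeta)$, so $\log|g|^2$ is the Poisson integral of $\log\phi$. Hence $\min\phi\le|g|^2\le\max\phi$ in $\mathbb D$, and $|g|^2=\phi$ on $\mathbb T$. In particular $g$ and $1/g$ are bounded, and $\{gf:f\in H^2\}=H^2$. In Example~\ref{ex:two}, $\mu=\frac12(\delta_r+\delta_{-r})$ and $|\zeta-r|^2+|\zeta+r|^2=2(1+r^2)$ give $P_\mu(\zeta)=(1-r^4)/|1-r^2\zeta^2|^2$, which is $|g|^2$ for the $g$ used there; in Example~\ref{ex:circle}, $P_{\sigma_r}=1$.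

\begin{proposition}\label{prop:eigen}
Let $B\in\mathcal B_n$, $m>0$, and let $\mu$ be a probability measure with compact support in $\{a\in E:\omega(a)|B(a)|=m\}$ that is balanced for $B$. Let $g$ be the outer function with $|g|^2=P_\mu$ on $\mathbb T$, and let $\nu=|g|^{-2}\mu$. Then
\[
A_\nu g=g,\qquad A_{\omega^2\nu}(Bg)=m^2Bg,\qquad\lambda_1(\nu)=1,\qquad\lambda_{n+1}(\omega^2\nu)=m^2 ,
\]
and $\operatorname{supp}\mu$ has at least $n+1$ points.
\end{proposition}

\begin{proof}
It suffices to test the eigenvalue equations against the functions $gf$, $f\in H^2$. By the conjugate of \eqref{eq:sweep},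
\[
\langle A_\nu g,gf\rangle=\int g\,\overline{gf}\,|g|^{-2}d\mu=\int\bar f\,d\mu=\int_{\mathbb T}\bar fP_\mu\,d\sigma=\langle g,gf\rangle ,
\]
so $A_\nu g=g$. This holds for any $\mu$; balance enters in the second equation. On $\operatorname{supp}\mu$ we have $\omega^2|B|^2=m^2$, that is, $\omega^2\bar B=m^2/B$, and on $\mathbb T$ we have $\bar B=1/B$. By Lemma~\ref{lem:sweep},
\[
\overline{\langle A_{\omega^2\nu}(Bg),gf\rangle}=\int\omega^2\bar Bf\,d\mu=m^2\int\frac fB\,d\mu=m^2\int_{\mathbb T}\bar BfP_\mu\,d\sigma=m^2\,\overline{\langle Bg,gf\rangle},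
\]
so $A_{\omega^2\nu}(Bg)=m^2Bg$. The eigenvalues $1$ and $m^2$ are positive, and the eigenfunctions $g$ and $Bg$ have exactly $0$ and $n$ zeros in $\mathbb D$. Lemma~\ref{lem:zeros} gives $1=\lambda_1(\nu)$ and $m^2=\lambda_{n+1}(\omega^2\nu)$. Finally, $\omega^2\nu\ne0$ is supported in $\operatorname{supp}\mu$, so \eqref{eq:rank} gives $|\operatorname{supp}\mu|\ge n+1$.
\end{proof}

The zero count cannot be replaced by Lemma~\ref{lem:lower}. If $m=\|B\|_{E,\omega}$, that lemma gives $\lambda_{n+1}(\omega^2\nu)\le m^2$, so $Bg$ stands at one of the places $1,\dots,n+1$ in the list; what we need is that it stands at none of the first $n$.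

\section{Proof of Theorem~\ref{thm:weighted}}\label{sec:proof}

\subsection*{The case $N\le n$}
The minimum is $0$, attained exactly by the $B\in\mathcal B_n$ that vanish at the $N$ points of $\{\omega>0\}$. If $N=n$, these points are all the zeros of $B$, and $B$ is determined up to a unimodular constant. If $N<n$, the remaining $n-N\ge1$ zeros are arbitrary. This proves part~1 for $N\le n$.

From now on $N\ge n+1$. A product $C\in\mathcal B_k$ with $k\le n$ cannot vanish on all of $\{\omega>0\}$, so $\|C\|_{E,\omega}>0$.

\subsection*{Existence}
Let $m_*=\inf_{\mathcal B_n}\|\cdot\|_{E,\omega}$ and take $B_j\in\mathcal B_n$ with $\|B_j\|_{E,\omega}\to m_*$. Pass to a subsequence along which the unimodular constants converge in $\mathbb T$ and the $n$ zeros converge in $\overline{\mathbb D}$. A factor whose zero tends to $\zeta\in\mathbb T$ converges locally uniformly in $\mathbb D$ to $(z-\zeta)/(1-\bar\zeta z)=-\zeta$. So $B_j\to C$ uniformly on $E$ for some $C\in\mathcal B_k$ with $k\le n$, and $\|C\|_{E,\omega}=m_*$ because $\omega$ is bounded; in particular $m_*>0$. Choose $\rho\in(0,1)$ with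 $E\subset\{|z|\le\rho\}$. If $k<n$, then $z^{n-k}C\in\mathcal B_n$ and $\|z^{n-k}C\|_{E,\omega}\le\rho^{\,n-k}m_*<m_*$, which is impossible. So $k=n$ and $C$ is a minimizer.

\subsection*{Part 2}
Here $m>0$, and $E_0=\{\omega|B|\ge m\}$ is compact, so a probability measure on $E_0$ has compact support in $E_0$. A minimizer is a local minimizer, so (a) implies (b). Lemma~\ref{lem:first} shows that (b) implies (c), with a measure on at most $2n+1$ points.

Assume (c), and let $g$ and $\nu$ be as in Proposition~\ref{prop:eigen}, which also gives $|\operatorname{supp}\mu|\ge n+1$. Let $C\in\mathcal B_k$ with $k\le n$ and $\|C\|_{E,\omega}\le m$. By Lemma~\ref{lem:lower},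
\[
m^2=\lambda_{n+1}(\omega^2\nu)\le\|C\|_{E,\omega}^2\,\lambda_1(\nu)=\|C\|_{E,\omega}^2\le m^2 .
\]
So equality holds in \eqref{eq:lower} with positive sides, and there is $h\ne0$ with $A_\nu h=h$ and $A_{\omega^2\nu}(Ch)=m^2Ch$. Lemma~\ref{lem:simple}, applied to each of the two operators, gives $h=cg$ and $Ch=c'Bg$ with $c\ne0$. Since $g$ has no zeros, $C=(c'/c)B$. Both products have modulus $1$ on $\mathbb T$, so $|c'/c|=1$, and comparing the numbers of zeros gives $k=n$. This is the last assertion of part~2. It shows that no $C\in\mathcal B_n$ has norm less than $m$, so (c) implies (a). Finally, if some $\mu$ as in (c) exists, then (b) holds, and Lemma~\ref{lem:first} provides one with at most $2n+1$ points.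

\subsection*{Uniqueness}
Let $B,C\in\mathcal B_n$ be minimizers. Then $B$ satisfies (c) and $\|C\|_{E,\omega}=\|B\|_{E,\omega}$, so $C=e^{i\alpha}B$ by part~2. This completes part~1 and, with $\omega\equiv1$ and $N=|E|$, proves Theorem~\ref{thm:main}.

\subsection*{Part 3}
Let $B$ be a minimizer and $m$ its norm. For every nonzero finite positive Borel measure $\nu$ on $E$ we have $\lambda_1(\nu)>0$ by \eqref{eq:rank}, and Lemma~\ref{lem:lower} with $C=B$ gives $\lambda_{n+1}(\omega^2\nu)/\lambda_1(\nu)\le m^2$. Equality holds for the measure $\nu$ of Proposition~\ref{prop:eigen}. \qed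

\begin{remark}
The hypotheses enter as follows. The condition $N\ge n+1$ serves only to make $m>0$: this keeps the zeros of $B$ off $E_0$, so that $q/p$ can be integrated there, and makes $m^2$ a positive eigenvalue, to which Section~\ref{sec:zeros} applies. Upper semicontinuity of $\omega$ makes $E_0$ nonempty and compact and gives the strict inequality $m'<m$ in Lemma~\ref{lem:first}. That $E$ stays in a disk $|z|\le\rho<1$ gives the gain $\rho^{\,n-k}$ in the existence proof and the continuation of eigenfunctions across $\mathbb T$. Without it uniqueness fails: if the closure of a set $E\subset\mathbb D$ meets $\mathbb T$, then $\sup_E|B|=1$ for every $B\in\mathcal B_n$.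
\end{remark}

\begin{thebibliography}{9}

\bibitem{Preimages}
\emph{On Finite Blaschke Products Sharing Preimages of Sets},
\texttt{https://hub.hku.hk/bitstream/10722/227922/1/Content.pdf}

\bibitem{Walsh}
Walsh, 1952.

\end{thebibliography}
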